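
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}


\title{Failure of the strong comparison principle\\ for the $p$-Laplacian at the boundary}

\begin{abstract}
Let $-\Delta_p u=f\le g=-\Delta_p v$ in a bounded $C^2$ domain $\Omega\subset\mathbb R^N$, with zero boundary values, $f,g\in L^\infty(\Omega)$ and $f\not\equiv g$. The strong comparison principle would assert that $u<v$ in $\Omega$ and $\partial u/\partial\nu>\partial v/\partial\nu$ on $\partial\Omega$. We show that this holds for all such data if and only if $N=1$ or $p=2$. If $N\ge2$ and $p\ne2$, it fails in every such domain and at any prescribed boundary point: there are data for which both normal derivatives vanish there. The counterexample rests on a function, homogeneous of degree at least $2$ in a half-plane, at which the linearized $p$-Laplacian has a positive strict supersolution of the same degree. We also show that, when $\partial\Omega$ is connected, the principle can fail only if both normal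 derivatives vanish at a common boundary point.
\end{abstract}

\section{The question and the answer}

Let $1<p<\infty$, let $\Omega\subset\mathbb R^N$ be a bounded domain with $C^2$ boundary (a bounded open interval if $N=1$), and let $\nu$ be the exterior unit normal on $\partial\Omega$. Write
\[
a(\xi)=|\xi|^{p-2}\xi\quad(\xi\ne0),\qquad a(0)=0,\qquad \Delta_pu=\operatorname{div}a(\nabla u).
\]
For $h\in L^\infty(\Omega)$, a weak solution of
\begin{equation}\label{eq:P}
-\Delta_pw=h\ \text{ in }\Omega,\qquad w=0\ \text{ on }\partial\Omega,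
\end{equation}
is a function $w\in W^{1,p}_0(\Omega)$ with $\int_\Omega a(\nabla w)\cdot\nabla\zeta=\int_\Omega h\zeta$ for all $\zeta\in W^{1,p}_0(\Omega)$. Let $f\le g$ a.e.\ in $\Omega$, with $f,g\in L^\infty(\Omega)$ and $f\not\equiv g$, and let $u$ and $v$ be the solutions of \eqref{eq:P} with $h=f$ and $h=g$. We ask whether it always follows that
\begin{equation}\label{eq:SCP}
u<v\ \text{ in }\Omega\qquad\text{and}\qquad\frac{\partial u}{\partial\nu}>\frac{\partial v}{\partial\nu}\ \text{ on }\partial\Omega .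
\end{equation}
This is the classical form of the \emph{strong comparison principle}; the question whether it holds without further hypotheses is taken from \cite{Source}.

We use the following standard facts.
\begin{itemize}
\item[(F1)] \emph{Monotonicity, existence, uniqueness.} We have $(a(\xi)-a(\eta))\cdot(\xi-\eta)>0$ for $\xi\ne\eta$. Problem \eqref{eq:P} has a solution, the minimizer of $\int_\Omega(\frac1p|\nabla w|^p-hw)$ in $W^{1,p}_0(\Omega)$. It is unique: test the difference of the equations for two solutions with the difference of the solutions.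
\item[(F2)] \emph{Weak comparison} (Tolksdorf). If $f\le g$, then $u\le v$.
\item[(F3)] \emph{Regularity} (DiBenedetto, Tolksdorf, Lieberman). Solutions of \eqref{eq:P} lie in $C^{1,\beta}(\bar\Omega)$ for some $\beta\in(0,1)$, so the derivatives in \eqref{eq:SCP} make sense. Moreover, if $\|w\|_\infty\le M$ and $\|h\|_\infty\le\Lambda$, then $\|w\|_{C^{1,\beta}(\bar\Omega)}\le C$, where $\beta\in(0,1)$ and $C$ depend only on $M,\Lambda,p,N,\Omega$ \cite[Theorem 1]{Lieberman}.
\item[(F4)] \emph{Strong maximum principle} (Tolksdorf, V\'azquez). If $h\ge0$ and $h\not\equiv0$, then the solution of \eqref{eq:P} satisfies $w>0$ in $\Omega$ and $\partial w/\partial\nu<0$ on $\partial\Omega$. This is \eqref{eq:SCP} for $f\equiv0$, $u\equiv0$.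
\end{itemize}

There are good reasons to guess that the answer is yes. For $p=2$ the difference $w=v-u$ solves $-\Delta w=g-f$, and (F4) applies to $w$. In one dimension the equation can be integrated once, and \eqref{eq:SCP} follows for every $p$ (Section~\ref{sec:positive}). In general, where $\nabla u$ and $\nabla v$ are close to a common nonzero vector, $w$ solves a linear, uniformly elliptic equation, and the linear theory applies. What it does not cover are the points where both gradients vanish. There the equation for $w$ degenerates ($p>2$) or becomes singular ($p<2$). It turns out that this gap cannot be closed.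

\begin{theorem}\label{thm:main}
Let $N\ge2$, $p\in(1,\infty)$, $p\ne2$, let $\Omega\subset\mathbb R^N$ be a bounded $C^2$ domain, and let $x_0\in\partial\Omega$. There are $f\le g$ in $L^\infty(\Omega)$, $f\not\equiv g$, whose solutions $u,v$ satisfy
\[
\frac{\partial u}{\partial\nu}(x_0)=\frac{\partial v}{\partial\nu}(x_0)=0 .
\]
In particular \eqref{eq:SCP} fails.
\end{theorem}

\begin{theorem}\label{thm:positive}
If $N=1$ (any $p$) or $p=2$ (any $N$), then \eqref{eq:SCP} holds for all $f\le g$ in $L^\infty(\Omega)$ with $f\not\equiv g$. Hence, for given $(p,N)$, the principle holds for all admissible data if and only if $N=1$ or $p=2$.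
\end{theorem}

\begin{theorem}\label{thm:complement}
Let $N\ge2$, $1<p<\infty$, $f\le g$ in $L^\infty(\Omega)$, $f\not\equiv g$, and $w=v-u\ge0$.
\begin{itemize}
\item[(a)] Every connected component of $K=\{x\in\bar\Omega: w(x)=0\}$ meets $\partial\Omega$.
\item[(b)] If $\partial u/\partial\nu>\partial v/\partial\nu$ on all of $\partial\Omega$, then $u<v$ in $\Omega$.
\item[(c)] Let $S=\{x\in\partial\Omega:\partial u/\partial\nu=\partial v/\partial\nu=0\}$. If $\partial\Omega$ is connected, then \eqref{eq:SCP} holds if and only if $S=\emptyset$. In particular, \eqref{eq:SCP} holds if $\partial\Omega$ is connected and $0\le f\le g$, $f\not\equiv g$.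
\end{itemize}
\end{theorem}

Thus, for connected $\partial\Omega$, every failure of \eqref{eq:SCP} involves a boundary point as in Theorem~\ref{thm:main}, and it requires $f$ to be negative on a set of positive measure. In Theorem~\ref{thm:main} it is the boundary part of \eqref{eq:SCP} that fails; we make no claim about whether the interior part alone can fail.

Sections~\ref{sec:homog}--\ref{sec:v} prove Theorem~\ref{thm:main}. Section~\ref{sec:homog} explains the mechanism and shows it at work by hand for $p=4$. Section~\ref{sec:profile} constructs the angular profile, Section~\ref{sec:coord} carries it to a curved boundary, and Sections~\ref{sec:u} and~\ref{sec:v} produce $u$ and $v$. Sections~\ref{sec:positive} and~\ref{sec:complement} prove the other two theorems.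

\section{Homogeneous functions in a half-plane}\label{sec:homog}

\subsection{The barrier idea}

At a boundary point where $\nabla u=\nabla v\neq0$, the linear Hopf lemma forces $u\equiv v$ nearby (Section~\ref{sec:complement}, proof of (c)). For a different kind of failure we look for $u$ and $v$ whose gradients both vanish at $x_0$. Take first $N=2$ and a flat boundary: let $\Omega$ be the half-plane $\{0<\theta<\pi\}$ near $x_0=0$, in polar coordinates $(r,\theta)$. The simplest candidates for $u$ are
\[
U=r^kX(\theta),\qquad k>1 .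
\]
We shall see that, where $\nabla U\ne0$, $\Delta_p(r^kX)=r^{\gamma-1}E[X]$, where $\gamma=(k-1)(p-1)$ and $E$ is an ordinary differential operator.

Suppose that we have two profiles $\Psi,\Phi$, for which the gradients of $r^k\Psi$ and $r^k\Phi$ do not vanish for $r>0$, with
\begin{equation}\label{eq:pair}
\Psi(0)=\Psi(\pi)=0,\qquad \Phi>\Psi\ \text{ and }\ E[\Phi]<E[\Psi]\quad\text{on }[0,\pi].
\end{equation}
Let $u=r^k\Psi$ near $0$, and let $v$ be obtained from $u$ by increasing the right-hand side slightly, and only far from $0$. Near $0$ the functions $u$ and $v$ satisfy the same equation, and $r^k\Phi$ is a supersolution of it. On the flat part of the boundary of a small half-disc, $v=0=u\le r^k\Phi$. On the circular part, $r^k\Phi$ exceeds $u$ by a fixed amount, hence exceeds $v$ if $v$ is close enough to $u$. By comparison $u\le v\le r^k\Phi$ in the half-disc, so $v$ vanishes to order $k>1$ at $0$, just like $u$.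

So we look for a pair as in \eqref{eq:pair}. With $\Phi=\Psi+\varepsilon\varphi$ and small $\varepsilon>0$, it is enough to find $\Psi$, vanishing at $0$ and $\pi$ and with nonvanishing gradient of $r^k\Psi$, and $\varphi$ such that the linearization $E'[\Psi]$ satisfies, uniformly,
\begin{equation}\label{eq:goal}
\varphi>0\quad\text{and}\quad E'[\Psi]\varphi<0\qquad\text{on }[0,\pi].
\end{equation}

\subsection{Formulas and the choice of $k$}

Let $X$ be a $C^{1,1}$ function of $\theta$ (that is, $X'$ is Lipschitz). In the orthonormal polar frame, $U=r^kX(\theta)$ has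
\begin{equation}\label{eq:polar}
\nabla U=r^{k-1}\xi_X,\quad \nabla^2U=r^{k-2}H_X,\qquad
\xi_X=(kX,X'),\quad H_X=\begin{pmatrix}k(k-1)X&(k-1)X'\\(k-1)X'&kX+X''\end{pmatrix},
\end{equation}
the second formula a.e. The divergence formula for vector fields of degree $\gamma$ is $\operatorname{div}\big(r^{\gamma}(F_1(\theta)e_r+F_2(\theta)e_\theta)\big)=r^{\gamma-1}\big((\gamma+1)F_1+F_2'\big)$. Since $a(\nabla U)=r^{\gamma}a(\xi_X)$, where $\xi_X\neq0$ we get
\begin{equation}\label{eq:E}
\Delta_pU=r^{\gamma-1}E[X],\qquad E[X]=\big(a_2(\xi_X)\big)'+\mu\,a_1(\xi_X),\qquad \gamma=(k-1)(p-1),\ \ \mu=\gamma+1 .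
\end{equation}

Put $q=p-2$. For $\xi\ne0$ the differential of $a$ is
\begin{equation}\label{eq:Da}
a'(\xi)=|\xi|^q(I+q\,n\otimes n),\quad n=\xi/|\xi|,\qquad\text{with eigenvalues }|\xi|^q\text{ and }(p-1)|\xi|^q .
\end{equation}
Hence $E[X]=kA_{12}X'+A_{22}X''+\mu a_1(\xi_X)$ with $A=a'(\xi_X)$. So $E[X]=\mathcal E(X,X',X'')$ with $\mathcal E$ smooth where $\xi_X\ne0$ and affine in the last variable. Differentiating \eqref{eq:E} at $\Psi$ in the direction $\varphi$ gives
\begin{equation}\label{eq:lin}
E'[\Psi]\varphi=(kA_{12}\varphi+A_{22}\varphi')'+\mu(kA_{11}\varphi+A_{12}\varphi'),\qquad A=a'(\xi_\Psi)=\omega(I+q\,n\otimes n),\quad \omega=|\xi_\Psi|^q .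
\end{equation}

The right-hand side $f=-\Delta_pu$ must be bounded, so \eqref{eq:E} asks for $\gamma\ge1$, that is, $k\ge p/(p-1)$. We also want $U$ to be $C^{1,1}$ at the origin, which needs $k\ge2$. From now on
\[
k=\max\Big\{2,\frac p{p-1}\Big\},\qquad\text{so that}\quad k\ge2,\quad \gamma\ge1 .
\]
For $p\ge2$ this means $k=2$. For $p<2$ it means $k=p/(p-1)>2$, and then
\begin{equation}\label{eq:kp}
\gamma=(k-1)(p-1)=1,\qquad k(p-1)=p,\qquad (k-1)(2-p)=k-2 .
\end{equation}

\subsection{Why the idea fails for $p=2$ and works for $p\neq2$}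

For $p=2$ we have $E[\varphi]=E'[\Psi]\varphi=\varphi''+k^2\varphi$. If $\varphi>0$ and $\varphi''+k^2\varphi<0$ on $[0,\pi]$ with $k\ge1$, then also $\varphi''+\varphi<0$. But
\[
\int_0^\pi(\varphi''+\varphi)\sin\theta\,d\theta=\big[\varphi'\sin\theta-\varphi\cos\theta\big]_0^\pi=\varphi(\pi)+\varphi(0)>0 ,
\]
a contradiction. No choice of $\Psi$ helps, since $E'[\Psi]$ does not depend on $\Psi$.

For $p\neq2$ it does, and a simple choice already gives \eqref{eq:goal}. Take $p=4$. Then $k=2$, $\gamma=3$, $\mu=4$, and with $D^2=4X^2+X'^2$,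
\[
E[X]=(D^2X')'+8D^2X .
\]
Let $\Psi=e^{L\theta}$ and $\varphi=e^{-L\theta}$. At $\Psi$ we have $D^2=(4+L^2)e^{2L\theta}$, and the first variation of $D^2$ in the direction $\varphi$ is $2(4\Psi\varphi+\Psi'\varphi')=2(4-L^2)$. Hence
\begin{align*}
E'[\Psi]\varphi&=\big(-L(4+L^2)e^{L\theta}+2L(4-L^2)e^{L\theta}\big)'+8\big((4+L^2)+2(4-L^2)\big)e^{L\theta}\\
&=\big(4L^2-3L^4+96-8L^2\big)e^{L\theta}=-(3L^4+4L^2-96)\,e^{L\theta}.
\end{align*}
For $L=3$ this is $-183\,e^{3\theta}$. So $r^2e^{-3\theta}$ is a positive function, quadratically small at $0$, and a strict supersolution of the $4$-Laplacian linearized at $r^2e^{3\theta}$.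

The reason for this is the weight $\omega=|\xi_\Psi|^q$. If $\Psi$ varies much faster in $\theta$ than in $r$, say like $e^{L\theta}$ with $L\gg k$, then the angular flux dominates in \eqref{eq:lin}. In the variable $s=L\theta$ the operator is approximately
\[
(p-1)L^2\,\omega\,(\varphi_{ss}+q\varphi_s),\qquad \omega\approx L^qe^{qs}.
\]
The weight has produced a drift, and $\varphi=e^{-qs/2}$ satisfies $\varphi_{ss}+q\varphi_s=-\frac{q^2}4\varphi$ on any interval, however long. The sign of $q$ is irrelevant; only $q\ne0$ matters.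

The example has one defect: $e^{L\theta}$ does not vanish at $\theta=0$ and $\theta=\pi$. At $\theta=0$ we subtract $1$; this is harmless because to leading order only $\Psi'$ enters. At $\theta=\pi$ we must turn $\Psi$ around and bring it down to $0$. We do this in a layer so thin that $\varphi$ barely changes across it.

\section{The profile}\label{sec:profile}

\begin{lemma}\label{lem:profile}
Let $p\ne2$. There are $\Psi,\varphi\in C^{1,1}([0,\pi])$ and constants $c,C>0$ such that
\begin{itemize}
\item[(i)] $\Psi(0)=\Psi(\pi)=0$, $\Psi>0$ in $(0,\pi)$, and $|\xi_\Psi|\ge c$ on $[0,\pi]$;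
\item[(ii)] $\varphi\ge c$ on $[0,\pi]$ and $E'[\Psi]\varphi\le-c$ a.e.;
\item[(iii)] if $p<2$, then $|\Psi''|\le C|\Psi'|^{2-p}$ a.e.
\end{itemize}
\end{lemma}

Property (iii) plays no role in \eqref{eq:goal}; it will keep $f$ bounded near critical points of $u$ when $p<2$.

\begin{proof}
Let $D=|\xi_\Psi|$, so $\omega=D^q$. Let $0<\ell\le1$ and $\theta_1=\pi-\ell$, with $\ell$ to be fixed at the end.

\medskip\noindent\textbf{The bulk $[0,\theta_1]$.} Let $L\ge k$, $s=L\theta$, $\kappa=k/L\le1$ and
\[
\Psi=e^{L\theta}-1,\qquad T=1-e^{-s},\qquad \varrho^2=1+\kappa^2T^2 .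
\]
Then $0\le T\le1$ and $0\le T_s=e^{-s}\le1$. Since $\xi_\Psi=Le^s(\kappa T,1)$, we have $D=Le^s\varrho$, $n=(\kappa T,1)/\varrho$, and $A_{ij}=\omega\alpha_{ij}$ with
\[
\alpha_{22}=p-1-\frac{q\kappa^2T^2}{\varrho^2},\qquad \alpha_{12}=\frac{q\kappa T}{\varrho^2},\qquad \alpha_{11}=1+\frac{q\kappa^2T^2}{\varrho^2},\qquad \frac{\omega_s}\omega=q+\frac{q\kappa^2TT_s}{\varrho^2}.
\]
Write $\varphi=\hat\varphi(s)$. As $d/d\theta=L\,d/ds$ and $k=L\kappa$, \eqref{eq:lin} becomes
\[
E'[\Psi]\varphi=L^2\Big[(\kappa A_{12}\hat\varphi+A_{22}\hat\varphi_s)_s+\tfrac{\mu\kappa}k(\kappa A_{11}\hat\varphi+A_{12}\hat\varphi_s)\Big],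
\]
and the bracket divided by $\omega$ equals
\[
\alpha_{22}\hat\varphi_{ss}+\Big(\alpha_{22}\frac{\omega_s}\omega+(\alpha_{22})_s+\kappa\alpha_{12}+\frac{\mu\kappa}k\alpha_{12}\Big)\hat\varphi_s+\Big(\kappa(\alpha_{12})_s+\kappa\alpha_{12}\frac{\omega_s}\omega+\frac{\mu\kappa^2}k\alpha_{11}\Big)\hat\varphi .
\]
Here $\alpha_{22}=p-1+O(\kappa^2)$, $(\alpha_{22})_s=O(\kappa^2)$, $\omega_s/\omega=q+O(\kappa^2)$, $\alpha_{12}$ and $(\alpha_{12})_s$ are $O(\kappa)$, and $\alpha_{11}=O(1)$, with constants depending only on $p$. Hence, for all $s\ge0$,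
\[
E'[\Psi]\varphi=L^2\omega\big[(p-1)(\hat\varphi_{ss}+q\hat\varphi_s)+\mathrm{err}\big],\qquad |\mathrm{err}|\le C(p)\,\kappa^2\big(|\hat\varphi|+|\hat\varphi_s|+|\hat\varphi_{ss}|\big).
\]
For $\hat\varphi=e^{-qs/2}$ the main term is $-(p-1)\frac{q^2}4\hat\varphi$, and $|\mathrm{err}|\le C(p)\kappa^2\hat\varphi$ with another $C(p)$. Since $q\ne0$ (this is where $p\ne2$ is used), we may fix $L=L(p)\ge k$ so large that $|\mathrm{err}|\le(p-1)\frac{q^2}8\hat\varphi$. A constant positive factor in $\varphi$ does not matter, so with $\varphi(\theta)=e^{-qL(\theta-\theta_1)/2}$ we obtain, whatever the value of $\theta_1$,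
\begin{equation}\label{eq:bulk}
E'[\Psi]\varphi\le-(p-1)\tfrac{q^2}8L^2\,\omega\varphi\ \text{ on }[0,\theta_1],\qquad \varphi(\theta_1)=1,\quad\varphi'(\theta_1)=-\tfrac{qL}2 .
\end{equation}
Note also that $\Psi'\ge L$ on the bulk.

Until $\ell$ is fixed, $c$ and $C$ denote positive constants depending only on $p$ (also through $L=L(p)$), not on $\ell$. Put $\Psi_1=\Psi(\theta_1)=e^{L\theta_1}-1$ and $m_0=\Psi'(\theta_1)=Le^{L\theta_1}$. As $\theta_1\in[\pi-1,\pi)$, both lie between two such constants.

\medskip\noindent\textbf{The layer $[\theta_1,\pi]$: definition of $\Psi$.} We continue $\Psi$ by a concave arch with maximum at a point $\theta_*=\theta_1+\lambda\ell$, $\lambda\in(0,\frac12)$, using the power $k$ at the maximum so as to obtain (iii):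
\[
\Psi(\theta)=\Psi_1+\frac{m_0\lambda\ell}k\big(1-|y|^k\big),\qquad \Psi'(\theta)=-m_0\operatorname{sgn}(y)\,|y|^{k-1},\qquad y=\frac{\theta-\theta_*}{\lambda\ell}.
\]
At $\theta_1$ we have $y=-1$, so $\Psi$ and $\Psi'$ match the bulk. At $\theta=\pi$ we have $y=Y:=\frac{1-\lambda}\lambda$, and $\Psi(\pi)=0$ means
\begin{equation}\label{eq:lambda}
\lambda\,(Y^k-1)=\frac{k\Psi_1}{m_0\ell}.
\end{equation}
The left side is continuous in $\lambda$, tends to $\infty$ as $\lambda\to0$ (as $k>1$) and vanishes at $\lambda=\frac12$; so \eqref{eq:lambda} has a solution $\lambda\in(0,\frac12)$, which we choose. Since $k\ge2$, $\Psi\in C^{1,1}([0,\pi])$. It is concave on the layer and positive on $(0,\pi)$.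

\emph{Bounds for $D$ on the layer.}
\begin{itemize}
\item[(D1)] $D\ge c$. If $\Psi(\theta)\ge\frac12\Psi_1$, then $D\ge k\Psi\ge c$. Otherwise $\theta>\theta_*$, and by concavity $|\Psi'(\theta)|\ge\frac{\Psi(\theta_*)-\Psi(\theta)}{\theta-\theta_*}\ge\frac{\Psi_1}{2\ell}\ge c$.
\item[(D2)] $D\le C/\ell$. Indeed $\Psi\le\Psi_1+m_0$ and $|\Psi'|\le\max\{m_0,|\Psi'(\pi)|\}$. Writing \eqref{eq:lambda} as $(1-\lambda)Y^{k-1}=\frac{k\Psi_1}{m_0\ell}+\lambda$, we find $|\Psi'(\pi)|=m_0Y^{k-1}=\frac{k\Psi_1/\ell+m_0\lambda}{1-\lambda}\le\frac{2(k\Psi_1+m_0)}\ell$.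
\item[(D3)] $D(\sigma)\le CD(\theta)$ for $\theta_1\le\sigma\le\theta\le\pi$. Indeed $D(\sigma)\le C+|\Psi'(\sigma)|$. If $\sigma\le\theta_*$, then $|\Psi'(\sigma)|\le m_0\le C$; if $\sigma>\theta_*$, then $|\Psi'(\sigma)|\le|\Psi'(\theta)|\le D(\theta)$. By (D1), constants are $\le CD(\theta)$.
\end{itemize}

\medskip\noindent\textbf{The layer: definition of $\varphi$.} Let $\tau=kA_{12}\varphi+A_{22}\varphi'$ be the flux in \eqref{eq:lin}. On $[\theta_1,\pi]$ we let $(\varphi,\tau)$ solve the linear system
\[
\varphi'=\frac\tau{A_{22}}-k\frac{A_{12}}{A_{22}}\varphi,\qquad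
\tau'=-\mu\frac{A_{12}}{A_{22}}\tau-\Big(\mu k\frac{\det A}{A_{22}}+\omega\Big)\varphi
\]
with initial values at $\theta_1$ taken from the bulk. The first equation is the definition of $\tau$. Substituting it into the second gives $\tau'=-\mu(kA_{11}\varphi+A_{12}\varphi')-\omega\varphi$, that is,
\begin{equation}\label{eq:layer}
E'[\Psi]\varphi=-\omega\varphi\qquad\text{on the layer.}
\end{equation}
Since $\xi_\Psi$ is Lipschitz and nonzero, $A$ is Lipschitz, hence so is $\varphi'$ on the layer. As $A$, $\tau$, $\varphi$ are continuous at $\theta_1$, so is $\varphi'$. Thus $\varphi\in C^{1,1}([0,\pi])$.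

It remains to see that $\varphi$ stays close to $1$ if $\ell$ is small. By \eqref{eq:Da}, $|A_{12}|/A_{22}\le C$, $\det A/A_{22}\le C\omega$ and $1/A_{22}\le C/\omega$. By \eqref{eq:bulk}, $|\tau(\theta_1)|\le C\omega(\theta_1)\le C$. Consider the maximal interval $[\theta_1,\theta']$ on which $|\varphi-1|\le\frac12$. There $|\tau(\theta)|\le C+C\int_{\theta_1}^\theta(|\tau|+\omega)$, so Gronwall's inequality gives $|\tau(\theta)|\le C(1+\int_{\theta_1}^\theta\omega)$. Inserting this into the equation for $\varphi'$ we get, on $[\theta_1,\theta']$,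
\[
|\varphi-1|\le C\ell+C\int_{\theta_1}^\pi\frac{d\theta}{\omega(\theta)}+C\int_{\theta_1}^\pi\frac1{\omega(\theta)}\int_{\theta_1}^\theta\omega(\sigma)\,d\sigma\,d\theta .
\]
If $p>2$, then $1/\omega\le C$ by (D1) and $\omega(\sigma)\le C\omega(\theta)$ by (D3), so the right side is at most $C(\ell+\ell^2)$. If $p<2$, then $1/\omega=D^{2-p}\le C\ell^{p-2}$ by (D2) and $\omega=D^{p-2}\le C$ by (D1), so it is at most $C(\ell+\ell^{p-1}+\ell^p)$. In both cases (since $p>1$) it tends to $0$ with $\ell$. Fix $\ell$ such that it is $<\frac14$. Then $\theta'=\pi$ by continuity, and $\varphi\ge\frac34$ on the layer.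

\medskip\noindent\textbf{Conclusion.} Now $\ell$ and $\lambda$ are fixed, and constants may depend on them. By (D1) and $\Psi'\ge L$ on the bulk, $D$ is bounded below; it is also bounded above. So $\omega$ and $\varphi$ have positive lower bounds on $[0,\pi]$, and \eqref{eq:bulk}, \eqref{eq:layer} give (ii). Let $p<2$. On the layer $|\Psi'|=m_0|y|^{k-1}$, and by \eqref{eq:kp}
\[
|\Psi''|=\frac{m_0(k-1)}{\lambda\ell}|y|^{k-2}=\frac{m_0(k-1)}{\lambda\ell}|y|^{(k-1)(2-p)}\le C|\Psi'|^{2-p}.
\]
On the bulk $\Psi'\ge L$ and $\Psi''$ is bounded. This is (iii).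
\end{proof}

We pass from the linearization to $E$ itself. For $\sigma\in[0,1]$ and small $\varepsilon$, the triples formed by $\Psi+\sigma\varepsilon\varphi$ and its first two derivatives lie, for a.e.\ $\theta$, in a fixed compact subset of the set where $\mathcal E$ is smooth. Indeed $|\xi_\Psi|\ge c$, and $\Psi'',\varphi''$ are bounded. Taylor's formula gives $E[\Psi+\varepsilon\varphi]=E[\Psi]+\varepsilon E'[\Psi]\varphi+O(\varepsilon^2)$ uniformly a.e. Fix a small $\varepsilon>0$ and put $\Phi=\Psi+\varepsilon\varphi$. Then there are $c,c_0>0$, depending only on $p$, with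
\begin{equation}\label{eq:gap}
E[\Phi]\le E[\Psi]-3c_0\ \text{ a.e.},\qquad \Phi-\Psi=\varepsilon\varphi>0\ \text{ on }[0,\pi],\qquad |\xi_\Psi|,|\xi_\Phi|\ge c .
\end{equation}
This is the pair \eqref{eq:pair}, with a gap $3c_0$ to absorb the errors from a curved boundary.

\section{Coordinates near the boundary point}\label{sec:coord}

In $\mathbb R^N$ we use functions of two variables $(s,t)$, where $t$ measures height above $\partial\Omega$ and $s$ is a coordinate along $\partial\Omega$ (from here on $s$ no longer denotes $L\theta$). If $s$ were a linear coordinate, the edge $\{s=t=0\}$ would leave the neighborhood of $x_0$ when $N\ge3$, and the barrier argument would need a separate estimate where it does. We therefore bend the edge into a small deformed sphere of dimension $N-2$ through $x_0$ (two points if $N=2$), so that the region near the edge is compactly contained in a chart.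

By a rigid motion let $x_0=0$ and, writing $x=(x',x_N)$, in a cylinder $Z=\{|x'|<r_*,\,|x_N|<r_*\}$,
\[
\Omega\cap Z=\{x\in Z:x_N>\psi(x')\},\qquad\psi\in C^2,\quad\psi(0)=0,\quad\nabla\psi(0)=0 .
\]
Fix a unit vector $e\in\mathbb R^{N-1}$. For a small $b\in(0,1)$ let
\[
s(x)=|x'-be|-b,\qquad t(x)=x_N-\psi(x'),\qquad r=\sqrt{s^2+t^2},\qquad (s,t)=r(\cos\theta,\sin\theta).
\]
In $\Omega\cap Z$ with $r\le b/4$ we have $\frac34b\le|x'-be|\le\frac54b$, hence $|x'|\le\frac94b$ and $|x_N|\le\frac b4+O(b^2)$. So for small $b$ this set has its closure in $Z$, and $s,t$ are $C^2$ near that closure. The Gram matrix $G$ of $(\nabla s,\nabla t)$ has entries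
\[
G_{11}=1,\qquad G_{12}=-\frac{x'-be}{|x'-be|}\cdot\nabla\psi(x'),\qquad G_{22}=1+|\nabla\psi(x')|^2,
\]
and $\nabla\psi=O(b)$ there, so $|G-I|\to0$ as $b\to0$, where $|\cdot|$ is the operator norm.

\medskip\noindent\textbf{The operator in these coordinates.} For symmetric $2\times2$ matrices $G,H$ with $|G-I|\le\frac12$ and $\xi\in\mathbb R^2\setminus\{0\}$ put
\[
Q(G;\xi,H)=\langle G\xi,\xi\rangle^{\frac{p-2}2}\Big[\operatorname{tr}(GH)+(p-2)\frac{\langle HG\xi,G\xi\rangle}{\langle G\xi,\xi\rangle}\Big].
\]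
For $U=U(s,t)$ of class $C^{1,1}$ let $u(x)=U(s(x),t(x))$ and $(y_1,y_2)=(s,t)$. The map $x\mapsto(s,t)$ is a submersion ($G$ is invertible), so preimages of null sets are null, and a.e.
\[
\nabla u=\sum_iU_i\nabla y_i,\qquad |\nabla u|^2=\langle G\nabla U,\nabla U\rangle,\qquad \nabla y_i\cdot\nabla u=(G\nabla U)_i,
\]
\[
\nabla^2u=\sum_{i,j}U_{ij}\,\nabla y_i\otimes\nabla y_j+\sum_iU_i\nabla^2y_i .
\]
Inserting this into $\Delta_pu=|\nabla u|^{p-2}\big[\Delta u+(p-2)\langle\nabla^2u\,\nabla u,\nabla u\rangle/|\nabla u|^2\big]$, we find, a.e.\ where $\nabla U\ne0$,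
\begin{equation}\label{eq:Q}
\Delta_pu=Q(G;\nabla U,\nabla^2U)+O(|\nabla U|^{p-1}),
\end{equation}
with a constant depending on $p$ and the $C^2$ norms of $s$ and $t$.

\medskip\noindent\textbf{The error from $G\neq I$.} $Q$ is continuous, it is invariant under simultaneous rotation of $G,\xi,H$, and $Q(G;\lambda\xi,\sigma H)=\lambda^{p-2}\sigma Q(G;\xi,H)$ for $\lambda>0$. Also $Q(I;\xi_X,H_X)=E[X]$ a.e., since both are $\Delta_p(r^kX)$ at $r=1$. For $X\in\{\Psi,\Phi\}$ the pairs $(\xi_X,H_X)$ stay, for a.e.\ $\theta$, in a compact set on which $|\xi|\ge c$, by \eqref{eq:gap}. So by uniform continuity there is $\varepsilon_0\in(0,\frac12]$ with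
\begin{equation}\label{eq:unif}
|Q(G;\xi_X,H_X)-E[X]|\le c_0\qquad\text{for }|G-I|\le\varepsilon_0,\ X\in\{\Psi,\Phi\},\ \text{a.e. }\theta .
\end{equation}
Fix $b$ so small that the above holds with $|G-I|\le\varepsilon_0$, and let
\[
\rho=\frac b{16},\qquad \mathcal T_d=\{x\in\Omega\cap Z:r<d\}\quad(0<d\le4\rho),\qquad \Gamma=\{x\in Z:s=t=0\}\subset\partial\Omega .
\]
As $4\rho=b/4$, the closures of the sets $\mathcal T_d$ lie in $Z$. Moreover $x_0=0\in\Gamma$, and $r>0$, $\theta\in(0,\pi)$ in $\mathcal T_d$.

For $X\in\{\Psi,\Phi\}$ let $V_X=r^kX(\theta)$, as a function of $x$. In the polar frame of the $(s,t)$-plane, $\nabla V_X$ and $\nabla^2V_X$ (derivatives in $(s,t)$) are $r^{k-1}\xi_X$ and $r^{k-2}H_X$, and $|G-I|$ is unchanged by the rotation to this frame. Since $(k-1)(p-2)+(k-2)=\gamma-1$, homogeneity of $Q$ with \eqref{eq:Q} and \eqref{eq:unif} gives, with a constant $C_b$,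
\[
\big|\Delta_pV_X-r^{\gamma-1}E[X]\big|\le r^{\gamma-1}(c_0+C_br)\qquad\text{a.e.\ in }\mathcal T_{4\rho},\ X\in\{\Psi,\Phi\}.
\]
Thus the second derivatives of the coordinates only contribute an error with an extra factor $r$. Put $r_0=\min\{\rho,c_0/(2C_b)\}$. By \eqref{eq:gap},
\begin{equation}\label{eq:super}
-\Delta_pV_\Phi+\Delta_pV_\Psi\ge r^{\gamma-1}(3c_0-2c_0-2C_br)\ge0\qquad\text{a.e.\ in }\mathcal T_{r_0}.
\end{equation}

\section{The function $u$}\label{sec:u}

We extend $V_\Psi$ from a neighborhood of $\Gamma$ to all of $\Omega$ by cutting off in $r$. For $p\ge2$ any $C^{1,1}$ cut-off would do. For $p<2$, however, $|\nabla u|^{p-2}$ is unbounded near critical points of $u$, and $f=-\Delta_pu$ stays bounded only if the second derivatives compensate. For this reason the radial factor, like $\Psi$, has critical points of power type: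
\[
R(r)=\begin{cases}r^k,&0\le r\le\rho,\\ 2\rho^k-|r-2\rho|^k,&\rho\le r\le3\rho,\\ (4\rho-r)^k,&3\rho\le r\le4\rho,\\ 0,&r\ge4\rho.\end{cases}
\]
The pieces match at $\rho$ and $3\rho$ with value $\rho^k$ and slopes $k\rho^{k-1}$ and $-k\rho^{k-1}$, and at $4\rho$ with value and slope $0$. So $R$ is $C^{1,1}$ as $k\ge2$. On each piece with $r<4\rho$ we have $|R'|=kd^{k-1}$ and $|R''|=k(k-1)d^{k-2}$, with $d=r$, $|r-2\rho|$, $4\rho-r$ respectively. Hence by \eqref{eq:kp}
\begin{equation}\label{eq:R}
|R''|\le C|R'|^{2-p}\quad\text{a.e., if }p<2 .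
\end{equation}

Let $U=R(r)\Psi(\theta)$, $u=U(s,t)$ in $\mathcal T_{4\rho}$, and $u=0$ elsewhere in $\Omega$. Away from the origin $U$ is $C^{1,1}$ on the closed half-plane $\{t\ge0\}$. Near the origin $\nabla U=O(r^{k-1})$ and $|\nabla^2U|=O(r^{k-2})=O(1)$ a.e., as $k\ge2$. So $U$ is $C^{1,1}$ on the closed half-plane. It vanishes for $t=0$ because $\Psi(0)=\Psi(\pi)=0$, and for $r\ge4\rho$. Therefore $u\in C^{1,1}(\bar\Omega)$, $u=0$ on $\partial\Omega$, and $u\in W^{1,p}_0(\Omega)$. Moreover $u=V_\Psi$ in $\mathcal T_\rho$.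

\begin{lemma}\label{lem:f}
The field $F=a(\nabla u)$ is Lipschitz on every ball contained in $\Omega$, with a common constant. Hence $f:=-\operatorname{div}F\in L^\infty(\Omega)$, and $u$ is the weak solution of \eqref{eq:P} with $h=f$. In $\mathcal T_{r_0}$ we have $f=-\Delta_pV_\Psi$ a.e.
\end{lemma}

\begin{proof}
\emph{Reduction.} It suffices to show
\begin{equation}\label{eq:bound}
|\nabla u|^{p-2}|\nabla^2u|\le C\qquad\text{a.e.\ on the open set }\mathcal O=\{x\in\Omega:\nabla u\ne0\}.
\end{equation}
Indeed, by \eqref{eq:Da}, $F$ is then locally Lipschitz in $\mathcal O$ with $|\nabla F|\le C'$ a.e. If a closed segment lies in $\mathcal O$, so does a convex neighborhood of it, on which $F$ is $C'$-Lipschitz. By continuity, $|F(x)-F(y)|\le C'|x-y|$ also if all points of the segment $[x,y]$ but one endpoint lie in $\mathcal O$. Now let $x,y$ lie in a ball in $\Omega$ and suppose that $[x,y]$ meets the relatively closed set $\{\nabla u=0\}$, first at $x_1$ and last at $y_1$. Then $F(x_1)=F(y_1)=0$ and $|F(x)-F(y)|\le C'|x-x_1|+C'|y_1-y|\le C'|x-y|$.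 Given the Lipschitz bound, integration by parts against $C_c^\infty(\Omega)$ and density yield $\int F\cdot\nabla\zeta=\int f\zeta$ for all $\zeta\in W_0^{1,p}(\Omega)$. In $\mathcal T_{r_0}$ we have $u=V_\Psi$ and $\nabla u\neq0$, which gives the last statement.

\emph{The bound \eqref{eq:bound}.} For $p\ge2$ it holds since $u\in C^{1,1}(\bar\Omega)$. Let $p<2$. The ratio $|\nabla u|/|\nabla U|$ lies between positive constants, and $|\nabla^2u|\le C(|\nabla^2U|+|\nabla U|)$. So it is enough to bound $|\nabla U|^{p-2}|\nabla^2U|$ a.e.\ where $r<4\rho$ and $\nabla U\ne0$. In the polar frame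
\[
\nabla U=\Big(R'\Psi,\frac{R\Psi'}r\Big),\qquad \nabla^2U\ \text{ has entries }\ R''\Psi,\quad\Big(\frac{R'}r-\frac R{r^2}\Big)\Psi',\quad\frac{R'\Psi}r+\frac{R\Psi''}{r^2}.
\]
As $p-2<0$, $|\nabla U|^{p-2}\le|\text{component}|^{p-2}$ for either nonzero component. We bound the five terms one by one, a.e. In each of the first four we use one component; where it vanishes, so does the term (in the first two by \eqref{eq:R} and Lemma~\ref{lem:profile}(iii), in the next two trivially).
\begin{itemize}
\item By \eqref{eq:R}, $|\nabla U|^{p-2}|R''|\Psi\le(|R'|\Psi)^{p-2}\,C|R'|^{2-p}\,\Psi=C\Psi^{p-1}$.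
\item By Lemma~\ref{lem:profile}(iii), $|\nabla U|^{p-2}\frac{R|\Psi''|}{r^2}\le\big(\frac{R|\Psi'|}r\big)^{p-2}\frac R{r^2}\,C|\Psi'|^{2-p}=CR^{p-1}r^{-p}\le C$. For $r\le\rho$ the last step is $k(p-1)=p$.
\item $|\nabla U|^{p-2}\frac{|R'|\Psi}r\le\frac{(|R'|\Psi)^{p-1}}r\le C$. For $r\le\rho$ the last step is $(k-1)(p-1)=1$.
\item $|\nabla U|^{p-2}\frac{R|\Psi'|}{r^2}\le\frac1r\big(\frac{R|\Psi'|}r\big)^{p-1}\le C$, for the same reason.
\item $|\nabla U|^{p-2}\frac{|R'\Psi'|}r$. For $r\le3\rho$ we have $|R'|\le CR/r$, and the previous bound applies. For $3\rho\le r<4\rho$ put $h=4\rho-r\le1$. Since $\Psi+|\Psi'|\ge c$, we have $|\nabla U|\ge ch^{k-1}(\Psi+h|\Psi'|)\ge ch^k$, while $|R'|=kh^{k-1}$. So the term is at most $Ch^{k(p-2)+k-1}=Ch^{k(p-1)-1}=Ch^{p-1}\le C$.\qedhere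
\end{itemize}
\end{proof}

\section{The function $v$ and the end of the proof of Theorem~\ref{thm:main}}\label{sec:v}

\noindent\textbf{Perturbing away from $\Gamma$.} Points of $\Omega\cap Z$ with $x'=be$ have $s=-b$, so $r\ge b>r_0$, whereas $r\le r_0$ on $\overline{\mathcal T_{r_0}}$. So there is a ball $B\subset\Omega$ with $\bar B\cap\overline{\mathcal T_{r_0}}=\emptyset$. For $\delta\in(0,1]$ let
\[
g_\delta=f+\delta\chi_B ,
\]
and let $v_\delta$ be the solution of \eqref{eq:P} with $h=g_\delta$. Then $f\le g_\delta$, $f\not\equiv g_\delta$, and $u\le v_\delta\le v_1$ by (F2). Hence $\|v_\delta\|_\infty$ and $\|g_\delta\|_\infty$ are bounded uniformly in $\delta$, and by (F3) the family $\{v_\delta\}$ is precompact in $C^1(\bar\Omega)$. Any $C^1(\bar\Omega)$ limit along a sequence $\delta\to0$ solves \eqref{eq:P} with $h=f$, so equals $u$ by (F1). Thus $v_\delta\to u$ uniformly. Fix $\delta$ with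
\begin{equation}\label{eq:close}
\|v_\delta-u\|_\infty<\varepsilon r_0^k\min_{[0,\pi]}\varphi ,
\end{equation}
which is possible because $\varphi>0$ on the closed interval, and write $v=v_\delta$, $g=g_\delta$.

\medskip\noindent\textbf{The barrier.} Let $\mathcal T=\mathcal T_{r_0}$ and $V=V_\Phi=u+\varepsilon r^k\varphi(\theta)$, continuous on $\bar{\mathcal T}$ (with value $0$ on $\Gamma$). Every point of $\partial\mathcal T$ has $t=0$ or $r=r_0$. If $t=0$, then $v=0=u\le V$. If $r=r_0$, then $V-v\ge\varepsilon r_0^k\min\varphi-\|v-u\|_\infty>0$ by \eqref{eq:close}. So for each $\eta>0$ we have $v-V-\eta<0$ on $\partial\mathcal T$, and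
\[
\zeta=(v-V-\eta)^+
\]
has compact support in $\mathcal T$. It is Lipschitz, since $v\in C^1$ and $V$ is locally $C^{1,1}$ in $\mathcal T$, where $r>0$. By \eqref{eq:gap}, $\nabla V\ne0$ in $\mathcal T$, so $a(\nabla V)$ is locally Lipschitz there. Integration by parts, \eqref{eq:super} and Lemma~\ref{lem:f} give
\[
\int_{\mathcal T}a(\nabla V)\cdot\nabla\zeta=\int_{\mathcal T}(-\Delta_pV_\Phi)\zeta\ge\int_{\mathcal T}(-\Delta_pV_\Psi)\zeta=\int_{\mathcal T}f\zeta .
\]
Since $\int a(\nabla v)\cdot\nabla\zeta=\int g\zeta$ and $g=f$ in $\mathcal T$,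
\[
\int_{\mathcal T}\big(a(\nabla v)-a(\nabla V)\big)\cdot\nabla\zeta\le\int_{\mathcal T}(g-f)\zeta=0 .
\]
As $\nabla\zeta=\nabla v-\nabla V$ a.e.\ on $\{\zeta>0\}$ and $\nabla\zeta=0$ a.e.\ elsewhere, strict monotonicity of $a$ gives $\nabla\zeta=0$ a.e., so $\zeta=0$. Letting $\eta\to0$ we get $v\le V$ in $\mathcal T$.

\medskip\noindent\textbf{Conclusion.} Near $x_0$ we have $r\le C|x-x_0|$, because $s$ and $t$ are Lipschitz and vanish at $x_0$. Hence, in $\Omega$ near $x_0$,
\[
0\le u=r^k\Psi\le C|x-x_0|^k,\qquad 0\le v-u\le\varepsilon r^k\varphi\le C|x-x_0|^k .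
\]
As $k\ge2$, both normal derivatives vanish at $x_0$. This proves Theorem~\ref{thm:main}. \qed

\section{The cases $p=2$ and $N=1$: proof of Theorem~\ref{thm:positive}}\label{sec:positive}

\emph{$p=2$.} The function $w=v-u\in W^{1,2}_0(\Omega)$ solves $-\Delta w=g-f\ge0$, $g-f\not\equiv0$. By (F4), $w>0$ in $\Omega$ and $\partial w/\partial\nu<0$ on $\partial\Omega$.

\emph{$N=1$, $\Omega=(\alpha,\beta)$.} Here $a$ is a strictly increasing function on $\mathbb R$. Let $z=a(v')-a(u')$. Then $z$ is Lipschitz with $z'=-(g-f)\le0$ a.e., so it is nonincreasing, and it is not constant. It has the same sign as $v'-u'$, and $\int_\alpha^\beta(v'-u')=0$.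

If $z(\alpha)\le0$, then $z\le0$, so $v'\le u'$ throughout. The zero integral forces $v'\equiv u'$, hence $z\equiv0$, a contradiction. So $z(\alpha)>0$, that is, $v'(\alpha)>u'(\alpha)$. If $z(\beta)\ge0$, then $z\ge0$, so $v'\ge u'$, and again $v'\equiv u'$ and $z\equiv0$. So $z(\beta)<0$, that is, $v'(\beta)<u'(\beta)$. These are the boundary inequalities in \eqref{eq:SCP}, since $\partial_\nu=-d/dx$ at $\alpha$ and $\partial_\nu=d/dx$ at $\beta$.

Let $x\in(\alpha,\beta)$. If $z(x)\ge0$, then $z\ge0$ on $[\alpha,x]$ and $z>0$ near $\alpha$, so $(v-u)(x)=\int_\alpha^x(v'-u')>0$. If $z(x)<0$, then $z<0$ on $[x,\beta]$, so $(v-u)(x)=\int_x^\beta(u'-v')>0$.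

The last sentence of Theorem~\ref{thm:positive} follows from this and Theorem~\ref{thm:main}. \qed

\section{Where the principle can fail: proof of Theorem~\ref{thm:complement}}\label{sec:complement}

Recall that $w=v-u\in C^1(\bar\Omega)$, $w\ge0$ in $\Omega$, and $w=0$, $\partial_\nu w\le0$ on $\partial\Omega$.

\medskip\noindent\textbf{(a)} The idea is that a part of $K$ isolated from $\partial\Omega$ would be a strict local minimum set of $w$, which monotonicity excludes. The set $K$ is compact and contains $\partial\Omega$. Suppose that a component $K_1$ of $K$ misses $\partial\Omega$. In a compact Hausdorff space a component is the intersection of the clopen (closed and open) sets containing it. By compactness of $\partial\Omega$, finitely many of these already have an intersection $K_0$ that misses $\partial\Omega$. So $K_0$ is clopen in $K$, $K_1\subset K_0$ and $K_0\cap\partial\Omega=\emptyset$. The sets $K_0$ and $K\setminus K_0\supset\partial\Omega$ are compact and disjoint, hence a small open neighborhood $O$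 of $K_0$ satisfies $\bar O\subset\Omega$ and $\bar O\cap K=K_0$. Then $w>0$ on $\partial O$. Let $\delta=\min_{\partial O}w>0$ and $\zeta=(\delta-w)^+\chi_O$. This function vanishes on $\partial O$ and lies in $W^{1,p}_0(O)$, so we may test with it:
\[
-\int_{O\cap\{w<\delta\}}(a(\nabla v)-a(\nabla u))\cdot(\nabla v-\nabla u)=\int_O(g-f)\zeta\ge0 .
\]
By strict monotonicity $\nabla w=0$ a.e.\ on $O\cap\{w<\delta\}$, that is, $\nabla\zeta=0$ a.e., so $\zeta=0$. This contradicts $\zeta=\delta$ on $K_0\neq\emptyset$.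

\medskip\noindent\textbf{(b)} By compactness $\partial_\nu w$ is bounded above by a negative constant on $\partial\Omega$. As $w\in C^1(\bar\Omega)$ and $w=0$ on $\partial\Omega$, we have $w>0$ at all points of $\Omega$ close to $\partial\Omega$. So $K$ is the union of the disjoint compact sets $K\cap\Omega$ and $\partial\Omega$. The component of $K$ through a point of $K\cap\Omega$ would lie in $K\cap\Omega$ and miss $\partial\Omega$, contradicting (a). Hence $K\cap\Omega=\emptyset$.

\medskip\noindent\textbf{(c)} If $S\ne\emptyset$, then \eqref{eq:SCP} fails. Let $S=\emptyset$ and let $S'=\{x\in\partial\Omega:\partial_\nu u=\partial_\nu v\}$, a closed set. At points of $S'$ the gradients agree and are nonzero, so the linear theory applies. We use it to show that $S'$ is open in $\partial\Omega$, and then that it is empty.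

\emph{$S'$ is open.} Let $x_1\in S'$. Tangential derivatives vanish on $\partial\Omega$, so $\nabla u(x_1)=\nabla v(x_1)=:\xi$, and $\xi\ne0$ because $S=\emptyset$. Choose an open neighborhood $B$ of $x_1$ with $\Omega\cap B$ connected and $|\nabla u-\xi|,|\nabla v-\xi|<\frac12|\xi|$ in $\bar\Omega\cap B$. In $\Omega\cap B$,
\[
a(\nabla v)-a(\nabla u)=M\nabla w,\qquad M=\int_0^1a'(\nabla u+\sigma\nabla w)\,d\sigma,\qquad -\operatorname{div}(M\nabla w)=g-f\ge0 .
\]
The arguments of $a'$ stay at distance at least $\frac12|\xi|$ from $0$. So $M$ is symmetric, uniformly elliptic and of class $C^{0,\beta}$ up to the boundary.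

By the weak Harnack inequality for nonnegative supersolutions \cite[Theorem 8.18]{GT} the zero set of $w$ in $\Omega\cap B$ is open. It is also closed. So either $w\equiv0$ or $w>0$ in $\Omega\cap B$.

Suppose that $w>0$ in $\Omega\cap B$. For small $\varrho>0$ put $y_\varrho=x_1-\varrho\nu(x_1)$. Since $\partial\Omega$ is $C^2$, $B_\varrho(y_\varrho)\subset\Omega\cap B$. Let $z_\varrho$ solve $\operatorname{div}(M\nabla z)=0$ in $B_\varrho(y_\varrho)\setminus\overline{B_{\varrho/2}(y_\varrho)}$ with $z=1$ on the inner and $z=0$ on the outer sphere. Rescale to the annulus $B_1\setminus\overline{B_{1/2}}$. As $\varrho\to0$, the rescaled coefficients converge uniformly to the constant matrix $M(x_1)$, with bounded $C^{0,\beta}$ norms. By the global $C^{1,\beta}$ theory \cite[Theorems 8.33, 8.34]{GT}, compactness and uniqueness, the rescaled $z_\varrho$ converge in $C^1$ up to the boundary to the solution for $M(x_1)$. By the classical Hopf lemma that solution has strictly negative outer normal derivative on $\partial B_1$.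 So $\partial_\nu z_\varrho(x_1)<0$ for small $\varrho$; fix such a $\varrho$. With $m=\min_{\partial B_{\varrho/2}(y_\varrho)}w>0$, the weak maximum principle gives $w\ge mz_\varrho$ in the annulus. Both sides vanish at $x_1$, hence $\partial_\nu w(x_1)\le m\,\partial_\nu z_\varrho(x_1)<0$, contradicting $x_1\in S'$.

So $w\equiv0$ in $\Omega\cap B$, and $\partial\Omega\cap B\subset S'$.

\emph{$S'=\emptyset$.} Otherwise $S'=\partial\Omega$, because $\partial\Omega$ is connected. By the previous step and compactness, $w\equiv0$ in a collar of $\partial\Omega$. There $\nabla u=\nabla v$, so $f=g$ a.e.\ in the collar (test with functions supported in it). Let $0\le\eta\in C_c^\infty(\Omega)$ with $\eta=1$ off the collar. Then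
\[
\int_\Omega(g-f)\eta=\int_\Omega(a(\nabla v)-a(\nabla u))\cdot\nabla\eta=0,
\]
because $\nabla\eta$ is supported where $\nabla u=\nabla v$. So $f=g$ a.e.\ also off the collar, contradicting $f\not\equiv g$.

Thus $\partial_\nu u>\partial_\nu v$ on $\partial\Omega$, and (b) gives $u<v$ in $\Omega$.

Finally, let $\partial\Omega$ be connected and $0\le f\le g$, $f\not\equiv g$. If $f\equiv0$, then $u\equiv0$ and \eqref{eq:SCP} is (F4) for $v$. If $f\not\equiv0$, then (F4) for $u$ gives $\partial_\nu u<0$ on $\partial\Omega$, so $S=\emptyset$ and \eqref{eq:SCP} holds. \qed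

\begin{thebibliography}{9}

\bibitem{GT} Gilbarg--Trudinger, Theorems 8.18, 8.33 and 8.34.

\bibitem{Lieberman} Lieberman, Nonlinear Anal.\ \textbf{12} (1988), Theorem 1.

\bibitem{Source} \emph{Nonlinear Eigenvalue Problems For Degenerate Elliptic Systems},\\
\texttt{http://www-lmpa.univ-littoral.fr/\~{}cuesta/articles/system.pdf}

\end{thebibliography}

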